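# Maximal subgroups of the multiplicative group of a division algebra

## A guess from abelian quotients, tested on $\mathbb C^*$ and $\mathbb H^*$

Let $D$ be a division algebra of finite dimension over its center $F$, and let $D^*=D\setminus\{0\}$ be its multiplicative group.

**Definition.** A subgroup $M$ of a group $G$ is *maximal* if $M\ne G$ and every subgroup $H$ with $M\subsetneq H\subset G$ equals $G$.

We ask whether $D^*$ has a maximal subgroup for every noncommutative $D$.

Finite groups and finitely generated groups have maximal subgroups as soon as they are nontrivial, but $D^*$ is usually neither, so there is something to ask. Commutative fields already show a failure. *An abelian group $A$, written additively, has a maximal subgroup if and only if it is not divisible.* Indeed, if $M$ is maximal, then $A/M$ is a nontrivial group without proper nontrivial subgroups, hence cyclic of prime order $p$, and such a group is not divisible; so $A$ is not divisible. Conversely, if $A$ is not divisible, then $pA\ne A$ for some prime $p$; the $\mathbb F_p$-vector space $A/pA$ is nonzero, so it contains a hyperplane, and its preimage has index $p$. In particular $\mathbb C^*$,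 where every element has roots of every order, has no maximal subgroup.

This suggests looking for maximal subgroups of $D^*$ in its abelian quotients. Let $D'$ be the commutator subgroup of $D^*$ and $RN(D^*)\subset F^*$ the image of the reduced norm. A background fact says that $G(D)=D^*/RN(D^*)D'$ is abelian, torsion, of exponent dividing the degree $m$ of $D$. If $G(D)\neq 1$, it is not divisible (a divisible group killed by $m$ is trivial), and $D^*$ has maximal normal subgroups of finite index. Other abelian quotients can serve too. For the rational quaternions $D=\mathbb Q\oplus\mathbb Qi\oplus\mathbb Qj\oplus\mathbb Qk$, the map $x\mapsto v_2(x\bar x)$ is a homomorphism $D^*\to\mathbb Z$, onto because $1+i$ has norm $2$; the elements with even value form a subgroup of index $2$, which is maximal.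

So here is the first guess. *Maximal subgroups come from abelian quotients; when all abelian quotients of $D^*$ are divisible there are none; so the answer to the question should be "not always".*

The test case is $\mathbb H$, the real quaternions.

*The abelian quotients of $\mathbb H^*$ are divisible.* Every unit quaternion is conjugate to some $e^{i\theta}$. With $u=e^{i\theta/2}$ we have $uju^{-1}j^{-1}=u\cdot(ju^{-1}j^{-1})=u\cdot u=e^{i\theta}$. So every unit quaternion is a commutator. Commutators have norm $1$, so $D'$ is the group of unit quaternions, and $\mathbb H^*/D'\cong\mathbb R_{>0}$ is divisible. Also $RN(\mathbb H^*)=\mathbb R_{>0}$, so $G(\mathbb H)=1$. A normal maximal subgroup would have a quotient of prime order, which would be a quotient of $\mathbb R_{>0}$; that is impossible. So $\mathbb H^*$ has no normal maximal subgroup.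

*But $\mathbb H^*$ has a maximal subgroup, namely $\mathbb C^*\cup\mathbb C^*j$.* Let $\mathbb H^*$ act by conjugation on the space $\mathbb R^3$ of pure quaternions. The image is $SO(3)$ and the kernel is $\mathbb R^*$. The stabilizer of the line $\ell=\mathbb Ri$ is $\{q: qiq^{-1}=\pm i\}=\mathbb C^*\cup\mathbb C^*j$. Let $T\subset SO(3)$ be the stabilizer of $\ell$, and let $H\supsetneq T$ be a subgroup. Then some $g\in H$ moves $\ell$ to a line at an angle $\theta\in(0,\pi/2]$ from $\ell$. Since $T$ contains all rotations about $\ell$, the orbit $H\ell$ contains all lines at angle $\theta$ from $\ell$, and, applying elements of $H$, all lines at angle $\theta$ from any line of $H\ell$. Fix $\ell'\in H\ell$ at angle $\theta$ from $\ell$. The lines at angle $\theta$ from $\ell'$ form a connected cone. It contains $\ell$, and it also contains the line obtained by rotating $\ell$ by $2\theta$ within the plane of $\ell,\ell'$. If $2\theta\le\pi/2$, the angle to $\ell$ takes all values in $[0,2\theta]$ on this cone, by the intermediate value theorem. If $2\theta>\pi/2$, follow a unit vector along the cone: its cosine with a fixed unit vector of $\ell$ runs from $1$ to $\cos2\theta<0$,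 so every angle in $[0,\pi/2]$ occurs. As $H\supset T$, the orbit $H\ell$ contains every line at each of these angles. Repeating with $2\theta$ in place of $\theta$, we reach all lines. So $H$ is transitive on lines and contains the stabilizer $T$ of one of them; hence $H=SO(3)$.

So the guess fails where it looked strongest. The maximal subgroup found here is a point stabilizer of a geometric action, and it has infinite index. The answer to the question turns out to be yes.

## The theorems, and the language of primitive actions

We work in ZFC. Throughout, $D$ is noncommutative, with center $F$ and $[D:F]=n=m^2$; then $m\ge2$.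

**Definition.** A transitive action of a group $G$ on a set $\Omega$ with at least two points is *primitive* if the only $G$-invariant equivalence relations on $\Omega$ are equality and the relation with a single class. The *core* of a subgroup $M$ of $G$ is $\bigcap_{g\in G}gMg^{-1}$.

The classes containing a point $\omega$, for the various invariant relations, are the orbits $H\omega$ for the subgroups $H$ containing the stabilizer of $\omega$. So a transitive action on at least two points is primitive if and only if its point stabilizers are maximal subgroups. The core of $M$ is the kernel of the action on $G/M$. For example, a doubly transitive action is primitive: an invariant relation with $x\sim y$ for some $x\ne y$ has $x\sim y$ for all pairs. The symmetries of a square, acting on its four corners, are transitive but not primitive, because the relation "equal or opposite" is invariant.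

**Theorem 1.** For every noncommutative division algebra $D$ of finite dimension over its center, $D^*$ has a maximal subgroup.

**Theorem 2.** Let $D$ be as above.

1. $D^*$ has a maximal subgroup $M_0$ with $\bigcap_{y\in D^*}yM_0y^{-1}=F^*$. It is not normal, does not contain $D'$, and has infinite index. Equivalently, $D^*/F^*$ acts faithfully and primitively on the infinite set $D^*/M_0$.
2. There are infinitely many pairwise non-conjugate maximal subgroups as in (1).
3. The intersection $\Phi(D^*)$ of all maximal subgroups of $D^*$ is central; precisely, $\Phi(D^*)=F^*\cap\bigcap_{p\ \mathrm{prime}}D'(D^*)^p$.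
4. For every central simple algebra $A\ne F$ of finite dimension over a field $F$, $A^*/F^*$ acts faithfully and primitively on some set. In particular $A^*$ has a maximal subgroup.

Here $(D^*)^p$ is the subgroup generated by $p$-th powers. The background facts on $G(D)$ are not used in the proofs.

## Line stabilizers in $GL_r(\Delta)$, and why they say nothing about $D^*$

As with $\mathbb H$, let us look for a geometric action. For matrix algebras there is an obvious one, and it settles most of Theorem 2(4).

**Proof of Theorem 2(4), assuming Theorem 2(1).** By Wedderburn, $A=M_r(\Delta)$ with $\Delta$ a division algebra with center $F$. If $r=1$, then $\Delta=A\neq F$ is noncommutative and (1) applies.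

Let $r\ge2$. Then $GL_r(\Delta)$ acts on the set of one-dimensional right subspaces ("lines") $v\Delta$ of the right vector space $\Delta^r$ of columns. Two distinct lines are spanned by the first two vectors of some basis, and $GL_r(\Delta)$ is transitive on bases. So the action is doubly transitive, hence primitive.

Now the kernel. Let $g$ fix every line. From $ge_i=e_i\lambda_i$ and $g(e_i+e_j)=(e_i+e_j)\mu$ we get $\lambda_i=\mu=\lambda_j$. So $g=\mathrm{diag}(\lambda,\dots,\lambda)$. For $a\in\Delta$ we have $g(e_1+e_2a)=e_1\lambda+e_2\lambda a$, and this must equal $(e_1+e_2a)\mu$ for some $\mu$. Hence $\mu=\lambda$ and $\lambda a=a\lambda$. So $\lambda$ is central, $\lambda\in F^*$. Conversely $F^*$ acts trivially. The action of $A^*/F^*$ is therefore faithful and primitive, and point stabilizers are maximal subgroups of $A^*$. $\blacksquare$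

For $D$ itself we have $r=1$ and only one line. The natural remedy is to enlarge the field: take $K\supset F$ with $D\otimes_FK\cong M_m(K)$, let $P\subset GL_m(K)$ be the stabilizer of a line $\ell\subset K^m$, a maximal subgroup, and try $P\cap D^*$. This fails at a definite point. If $x,y\in P\cap D^*$, they act on $\ell$ by scalars, so $xyx^{-1}y^{-1}$ is the identity on $\ell$. Then $xyx^{-1}y^{-1}-1$ is an element of $D$ that is not injective on $K^m$, so it is not invertible, so it is $0$. Hence *$P\cap D^*$ is commutative*.

When $m=2$ and $\operatorname{char}F\ne2$ it is never maximal. To see this, note that $F[P\cap D^*]$ is a commutative subfield, so it lies in a subfield $L$ with $[L:F]=2$. Since $L/F$ is Galois, Skolem–Noether gives $j\in D^*$ inducing the nontrivial automorphism of $L$. Then $j\notin L$, $jL^*=L^*j$, and $j^2$ commutes with $L$, so $j^2\in L$. Thus $L^*\cup L^*j$ is a group properly containing $L^*\supset P\cap D^*$. It is not $D^*$: if $1+j\in L$, then $j\in L$; and if $1+j=aj$ with $a\in L$, then $j^{-1}=a-1\in L$. Both are false.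

A maximal subgroup of the big group can thus shrink badly when intersected with $D^*$. What topology can we use to prevent this? Line stabilizers are closed in $GL_m(K)$, for $K$ a topological field, but not open. The next section shows that openness is what is needed.

## Dense subgroups, open maximal subgroups, and Zorn's lemma with one extra generator

**Lemma 3.** Let $G$ be a topological group, $Y\subset G$ a dense subgroup, and $M\subset G$ an open maximal subgroup. Then $M\cap Y$ is a maximal subgroup of $Y$. Moreover every conjugate $gMg^{-1}$ with $g\in G$ equals $yMy^{-1}$ for some $y\in Y$.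

*Proof.* An open subgroup is closed, being the complement of a union of cosets.

*Proper.* If $Y\subset M$, then $G=\bar Y\subset M$, a contradiction.

*Maximal.* Let $M\cap Y\subsetneq L\subset Y$ be a subgroup, and pick $x\in L\setminus M$. The closure $\bar L$ in $G$ is a subgroup. It contains the closure of $M\cap Y$. Since $M$ is open and $Y$ is dense, $M\cap Y$ is dense in $M$; so $\bar L\supset M$. Also $x\in\bar L$ and $x\notin M$. By maximality of $M$, $\bar L=G$. Now take $y\in Y$. The open set $yM$ meets the dense set $L$: there are $l\in L$, $\mu\in M$ with $l=y\mu$. Then $\mu=y^{-1}l\in M\cap Y\subset L$, so $y=l\mu^{-1}\in L$. Thus $L=Y$.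

*Conjugates.* The open set $gM$ meets $Y$, so $g=y\mu$ with $y\in Y$, $\mu\in M$, and $gMg^{-1}=yMy^{-1}$. $\blacksquare$

How does one produce maximal subgroups at all? The reflex is Zorn's lemma on proper subgroups. It breaks down because the union of a chain of proper subgroups may be the whole group, as must happen in $\mathbb C^*$. The breakdown disappears when a proper subgroup generates everything after one element is added.

**Lemma 4.** Let $S\subset G$ be a subgroup and $h\in G\setminus S$ with $\langle S,h\rangle=G$. Then $G$ has a maximal subgroup containing $S$.

*Proof.* The set of subgroups containing $S$ and not containing $h$ is nonempty and closed under unions of nonempty chains. Let $M$ be a maximal element of it. A subgroup properly containing $M$ contains $h$ and $S$, so equals $G$. $\blacksquare$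

If $S$ is open, so is any subgroup containing it. The plan is therefore:

* find a field $K\supset F$, complete for a valuation, such that $F$ is dense in $K$ and $D\otimes_FK\cong M_m(K)$; then $D^*$ is dense in $GL_m(K)$;
* find an open subgroup $S\neq GL_m(K)$ and an element $h$ with $\langle S,h\rangle=GL_m(K)$;
* apply Lemmas 4 and 3.

## Reducing $D$ modulo a maximal ideal

We use these textbook facts. A finitely generated commutative ring (over $\mathbb Z$) that is a field is finite. If $D$ is central simple over $F$, then $D\otimes_FD^{op}\to\operatorname{End}_F(D)$, $a\otimes b\mapsto(x\mapsto axb)$, is an isomorphism. A central simple algebra stays simple after extension of the base field. A finite central simple algebra of dimension $m^2$ over $k$ is $M_m(k)$: it is $M_r(\Delta)$ with $\Delta$ a finite division ring, hence a field by Wedderburn, hence $\Delta=k$.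

**Step 1: an integral model of $D$ over a finitely generated ring.** The aim is to make sense of "$D$ modulo a prime", because over a finite field a central simple algebra is automatically a matrix algebra.

Let $b_1=1,b_2,\dots,b_n$ be an $F$-basis of $D$, with $b_ib_j=\sum_kc_{ijk}b_k$. The isomorphism $\varphi:D\otimes_FD^{op}\to\operatorname{End}_F(D)$ sends $b_i\otimes b_j$ to
$$b_k\mapsto b_ib_kb_j=\sum_{l,s}c_{ikl}c_{ljs}\,b_s .\tag{1}$$
Let $d$ be the determinant of $\varphi$ with respect to the basis $b_i\otimes b_j$ and the matrix units. Then $d\ne0$, and by (1) $d$ is a polynomial in the $c_{ijk}$ with coefficients in $\mathbb Z$. Let $R\subset F$ be the subring generated by all $c_{ijk}$ and $d^{-1}$. It is a finitely generated domain. Put $A=\bigoplus Rb_i$, a subring of $D$ containing $1$.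

*For every homomorphism $R\to k$ to a field, $A_k:=A\otimes_Rk$ is central simple over $k$, of dimension $n$.* The map $\varphi_k:A_k\otimes_kA_k^{op}\to\operatorname{End}_k(A_k)$ has as determinant the image of the unit $d$, so it is bijective. A two-sided ideal of $A_k$ is stable under all $x\mapsto axb$, hence under $\operatorname{End}_k(A_k)$, so it is $0$ or $A_k$. If $z$ is central, multiplication by $z$ commutes with all maps $x\mapsto axb$, hence with $\operatorname{End}_k(A_k)$. So it is a scalar, and $z\in k\cdot1$.

Consequently $A_k\cong M_m(k)$ when $k$ is finite.

*$R$ is not a field.* If it were, it would be a finite field, and $A=A_R\cong M_m(R)$ would have zero divisors because $m\ge2$. But $A\subset D$ has none.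

Fix a maximal ideal $\mathfrak m$ of $R$. Then $\mathfrak m\ne0$, and $R/\mathfrak m$ is finite.

*Example.* Take the rational quaternions with basis $1,i,j,k$, and write $b_g$ with $g$ in the Klein four-group $V$, so that $b_gb_{g'}=\pm b_{gg'}$. The map $b_g\otimes b_{gv}$ sends $b_s$ to $\pm b_{sv}$. So the $16\times16$ matrix of $\varphi$ splits into four $4\times4$ blocks, one for each $v\in V$. Up to signs of rows and columns, each block has as rows the functions $s\mapsto b_gb_sb_g^{-1}b_s^{-1}=\pm1$, and these are the four characters of $V$. Each block has determinant $\pm16$, so $d=\pm2^{16}$ and $R=\mathbb Z[1/2]$. The maximal ideals are $pR$ for $p$ an odd prime.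

## A rank-one valuation on $F$ and its completion

**Definition.** Let $(T,\mathfrak n)\subset(V,\mathfrak n_V)$ be local domains. We say that $V$ *dominates* $T$ if $\mathfrak n_V\cap T=\mathfrak n$. For example, in $k(x,y)$ the ring $k[x,y]_{(x,y)}$ is dominated by the discrete valuation ring of the valuation that assigns to a polynomial the lowest degree of a monomial in it.

**Fact 5.** A Noetherian local domain $(T,\mathfrak n)$ that is not a field is dominated by a discrete valuation ring with the same fraction field. (EGA II, 7.1.7; Hartshorne, Ex. II.4.11; Stacks Project, Tag 00PH.)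

*Proof.* Some valuation ring $V$ of $F_0=\operatorname{Frac}T$ dominates $T$. Let $x_1,\dots,x_r$ generate $\mathfrak n$, with $x_1\neq 0$ of smallest value, so that $x_i/x_1\in V$ for all $i$. Put $T'=T[x_2/x_1,\dots,x_r/x_1]\subset V$, a Noetherian domain. Then $\mathfrak nT'=x_1T'$ lies in the maximal ideal of $V$, so it is a proper ideal. Let $\mathfrak q$ be a minimal prime over $x_1T'$. It has height one by Krull's principal ideal theorem, and $\mathfrak q\cap T\supset\mathfrak n$, so $\mathfrak q\cap T=\mathfrak n$. The integral closure of $T'_{\mathfrak q}$ in $F_0$ is a Dedekind domain, by the Krull–Akizuki theorem. Its localization at a maximal ideal, which lies over $\mathfrak qT'_{\mathfrak q}$, is a discrete valuation ring dominating $T'_{\mathfrak q}$, hence $T$. $\blacksquare$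

**Step 2: a valuation $w:F^*\to\mathbb Q$ centered at $\mathfrak m$.** The aim is a rank-one valuation on all of $F$, however large $F$ is, whose residue field receives $R/\mathfrak m$.

Let $F_0=\operatorname{Frac}(R)\subset F$. By Fact 5 applied to $R_{\mathfrak m}$ there is a discrete valuation $v_0:F_0^*\to\mathbb Z$, onto, with $v_0\ge0$ on $R$ and $v_0>0$ on $\mathfrak m\setminus\{0\}$.

Let $X$ be a transcendence basis of $F/F_0$. For a nonzero polynomial $f\in F_0[X]$, let $v_0(f)$ be the minimum of the values of its coefficients. This is multiplicative. Indeed, after scaling by constants we may assume $v_0(f)=v_0(g)=0$; then the reductions of $f,g$ are nonzero polynomials over the residue field, so their product is nonzero, and $v_0(fg)=0$. So $v_0$ extends to $F_0(X)$ with value group $\mathbb Z$.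

The field $F$ is algebraic over $F_0(X)$, so the valuation extends to $F$, with some ordered value group $\Gamma'\supset\mathbb Z$. For $a\in F^*$ take a nontrivial relation $\sum c_ia^i=0$ over $F_0(X)$. Two of its nonzero terms, with indices $i\ne j$, must have equal value, so $(i-j)w(a)\in\mathbb Z$. Hence $\Gamma'/\mathbb Z$ is torsion. Being ordered, $\Gamma'$ is torsion-free, so it embeds in $\Gamma'\otimes\mathbb Q=\mathbb Q$, and the embedding respects the order since $g$ and a positive multiple of $g$ have the same sign. We obtain a valuation $w:F^*\to\mathbb Q$ extending $v_0$.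

Let $K$ be the completion of $F$ at $w$, $O$ its valuation ring, $\mathfrak p$ its maximal ideal, $\kappa=O/\mathfrak p$, and $\Gamma=w(K^*)=w(F^*)\subset\mathbb Q$. Then $\Gamma\ne0$ and $R\subset O$. Moreover $\mathfrak p\cap R$ is a proper ideal containing $\mathfrak m$, so
$$\mathfrak p\cap R=\mathfrak m.\tag{2}$$
Since $K$ is complete of rank one, Hensel's lemma holds: a factorization of the reduction of a monic polynomial in $O[X]$ into coprime monic factors over $\kappa$ lifts to a factorization into monic factors in $O[X]$.

*Examples.* For the rational quaternions and $\mathfrak m=pR$, $w$ is the $p$-adic valuation, $K=\mathbb Q_p$, $\Gamma=\mathbb Z$. For $D=\mathbb H$ with the same basis and $R=\mathbb Z[1/2]$, $w$ is an extension of the $p$-adic valuation to $\mathbb R$. Every real number is $\pm y^k$ for each $k\geq1$, so here $\Gamma=k\Gamma$ for all $k$, and $\Gamma=\mathbb Q$. So we must not assume that $w$ is discrete. If $q$ is a prime with $\Gamma\ne q\Gamma$, the value of the reduced norm would give a homomorphism from $D^*$ to $\Gamma/q\Gamma$ and hence an abelian quotient; for $\mathbb H$ that source is empty.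

## Splitting $D$ over $K$ by lifting an idempotent

**Step 3: $D_K:=D\otimes_FK\cong M_m(K)$, and $D^*$ is dense in $GL_m(K)$.** The reduction is a matrix algebra by Step 1; we lift one rank-one idempotent.

Let $B=A\otimes_RO=\bigoplus Ob_i\subset D_K$. By (2) the map $R\to\kappa$ factors through $R/\mathfrak m$, so
$$B/\mathfrak pB=A_\kappa=A_{R/\mathfrak m}\otimes_{R/\mathfrak m}\kappa\cong M_m(\kappa).$$

Choose $\beta\in B$ whose image $\bar\beta$ is the matrix unit $e_{11}$. Let $\chi\in O[X]$ be the characteristic polynomial of left multiplication by $\beta$ on the free $O$-module $B$. By Cayley–Hamilton, applied to $1\in B$, $\chi(\beta)=0$. Left multiplication by $e_{11}$ on $M_m(\kappa)$ keeps the first row and kills the others, so $\bar\chi=X^{n-m}(X-1)^m$. By Hensel's lemma, $\chi=PQ$ with $P,Q\in O[X]$ monic, $\bar P=X^{n-m}$, $\bar Q=(X-1)^m$.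

The $O$-module $O[X]/(P,Q)$ is finitely generated because $P$ is monic, and its reduction $\kappa[X]/(\bar P,\bar Q)$ is $0$. By Nakayama it is $0$. Hence $UP+VQ=1$ for some $U,V\in O[X]$.

Put $\varepsilon=U(\beta)P(\beta)$, so $1-\varepsilon=V(\beta)Q(\beta)$. Then $\varepsilon(1-\varepsilon)=(UV\chi)(\beta)=0$, so $\varepsilon$ is idempotent. For a polynomial $f$ over $\kappa$ and the idempotent $\bar\beta$ we have $f(\bar\beta)=f(0)(1-\bar\beta)+f(1)\bar\beta$. Take $f=\bar U\bar P$. Since $n-m\ge1$, $f(0)=0$; and $f(1)=1-\bar V(1)\bar Q(1)=1$. So $\bar\varepsilon=\bar\beta=e_{11}$.

From $B=B\varepsilon\oplus B(1-\varepsilon)$, the module $B\varepsilon$ is finitely generated and projective over the local ring $O$, hence free, of rank $\dim_\kappa M_m(\kappa)e_{11}=m$. So $D_K\varepsilon=B\varepsilon\otimes_OK$ has $K$-dimension $m$. Left multiplication gives a homomorphism $D_K\to\operatorname{End}_K(D_K\varepsilon)\cong M_m(K)$. It is injective because $D_K$ is simple, and both sides have dimension $m^2$. So it is an isomorphism.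

*Density.* Identify $D\subset D_K=M_m(K)$ and put $G=GL_m(K)$, a topological group, open in $M_m(K)$. A linear change of coordinates is a homeomorphism, so the topology of $M_m(K)$ is the product topology for any $K$-basis, in particular for $b_1,\dots,b_n$. Since $F$ is dense in $K$, $D=\bigoplus Fb_i$ is dense in $M_m(K)$. Nonzero elements of $D$ are invertible, so $D\cap G=D^*$. Since $G$ is open, $D^*$ is dense in $G$.

*Example.* For the rational quaternions and $p$ odd, choose $a,b\in\mathbb Z_p$ with $a^2+b^2=-1$. (Modulo $p$, the squares and the elements $-1-b^2$ each take $(p+1)/2$ values, so there is a solution; at least one of $a,b$ is a unit, and Hensel's lemma lifts it.) An explicit splitting is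
$$i\mapsto\begin{pmatrix}0&-1\\1&0\end{pmatrix},\qquad j\mapsto\begin{pmatrix}a&b\\b&-a\end{pmatrix},$$
since the squares are $-1$ and $ij=\begin{pmatrix}-b&a\\a&b\end{pmatrix}=-ji$.

## From lattice stabilizers to weighted norms

It remains to find $S$ and $h$ in $G=GL_m(K)$. The first candidate for $S$ is the group $S_0=K^*GL_m(O)$, the stabilizer of $O^m$ up to scaling. It is open and proper. But suppose $m=2$ and $\Gamma=\mathbb Z$, with uniformizer $\pi$. Let $g\notin S_0$. By elementary divisors, $g=k\,\mathrm{diag}(\pi^a,\pi^b)\,k'$ with $k,k'\in GL_2(O)$, and $a\ne b$ as $g\notin S_0$. So $\langle S_0,g\rangle$ contains $\mathrm{diag}(\pi^{a-b},1)$. Conjugating the matrices $\begin{pmatrix}1&x\\0&1\end{pmatrix}$ and $\begin{pmatrix}1&0\\x&1\end{pmatrix}$, $x\in O$, by its powers we get these matrices for all $x\in K$, so $\langle S_0,g\rangle\supset SL_2(K)$. Every maximal subgroup above $S_0$ therefore contains $SL_2(K)$, and is normal: we are back at abelian quotients. This would serve Theorem 1 in this case but not Theorem 2(1). The defect is that $\det S_0=O^*K^{*2}$ is smaller than $K^*$. We need an open $S$ with $\det S=K^*$, so that a proper subgroup containing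 $S$ cannot contain $SL_m(K)$. The cure is to give the coordinates different weights, so that a cyclic shift of coordinates is allowed.

Write $e_1,\dots,e_m$ for the standard basis of $K^m$, $e_{ij}$ for the matrix units, and $E_{ij}(x)=1+xe_{ij}$ for $i\ne j$.

**Step 4: an open maximal subgroup $M$ of $G$ that contains $K^*$ and does not contain $SL_m(K)$.**

*The weight.* The group $\Gamma/m\Gamma$ is cyclic. Indeed a finitely generated subgroup of it is the image of a finitely generated subgroup of $\Gamma\subset\mathbb Q$, so it is cyclic, of order dividing $m$. One such subgroup of largest order contains every element, since otherwise adding an element would give a larger one. So there is $\gamma\in\Gamma$ with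
$$\Gamma=\mathbb Z\gamma+m\Gamma,\tag{3}$$
and we may take $\gamma\ge0$, replacing $\gamma$ by $-\gamma$. If $\Gamma=m\Gamma$, then $\gamma=0$ is allowed. Choose $\pi\in K^*$ with $w(\pi)=\gamma$.

*The norm and the group $S$.* With $w(0)=\infty$, put for $x\in K^m$
$$N(x)=\min_i\big(w(x_i)+i\gamma/m\big).$$
Then $N(\lambda x)=w(\lambda)+N(x)$ for $\lambda\in K$, and $N(x+y)\ge\min(N(x),N(y))$, with equality if $N(x)\ne N(y)$. Let
$$S=\{g\in G:\ \exists\,c\in\mathbb Q\ \ \forall x\in K^m:\ N(gx)=N(x)+c\}.$$
It is a subgroup of $G$: the constants add for products and change sign for inverses.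

**(i) $S$ is open.** Let $a\in M_m(K)$ have all $w(a_{ij})>\gamma$, and let $x\ne0$. Then
$$N(ax)\ge\min_{i,j}\big(w(a_{ij})+w(x_j)+i\gamma/m\big).$$
A term with $x_j=0$ is $\infty>N(x)$. If $x_j\ne0$, then, as $(j-i)\gamma/m\le\gamma<w(a_{ij})$, the term is $>w(x_j)+j\gamma/m\ge N(x)$. So $N(ax)>N(x)$ and $N((1+a)x)=N(x)$. In particular $(1+a)x\ne0$; so $1+a$ is injective, lies in $G$, and lies in $S$ with $c=0$. Thus $S$ contains a neighborhood of $1$, so it is open.

**(ii) Elements of $S$.** We need enough of them to compute $\det S$ and to generate $G$.

* The scalars $\lambda\in K^*$, with $c=w(\lambda)$, and $\mathrm{diag}(u,1,\dots,1)$ with $u\in O^*$, with $c=0$.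
* $E_{ij}(x)$ whenever $w(x)\ge(j-i)\gamma/m$, in particular whenever $w(x)\ge\gamma$. Indeed $E_{ij}(x)y=y+xy_je_i$ and $N(xy_je_i)=w(x)+w(y_j)+i\gamma/m\ge w(y_j)+j\gamma/m\ge N(y)$. So $N(E_{ij}(x)y)\ge N(y)$ for all $y$. The same holds for the inverse $E_{ij}(-x)$, which gives the opposite inequality.
* The cyclic shift $\rho: e_i\mapsto e_{i+1}$ for $i<m$, $e_m\mapsto\pi e_1$. The coordinate $x_i$ with $i<m$ moves to weight $(i+1)\gamma/m$. The coordinate $x_m$ becomes $\pi x_m$ with weight $\gamma/m$, contributing $w(x_m)+\gamma+\gamma/m$. So $N(\rho x)=N(x)+\gamma/m$. Also $\det\rho=\pm\pi$.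

**(iii) $S\cdot SL_m(K)=G$.** By (ii), $\det S$ contains $O^*$, $K^{*m}$ and $\det\rho=\pm\pi$. Let $x\in K^*$. By (3), $w(x)=k\gamma+m\,w(y)$ for some $k\in\mathbb Z$, $y\in K^*$. Then $x(\det\rho)^{-k}y^{-m}\in O^*$, so $x\in\det S$. Hence $\det S=K^*$. Given $g\in G$, choose $s\in S$ with $\det s=\det g$; then $s^{-1}g\in SL_m(K)$.

**(iv) $S\ne G$.** Choose $x\in K^*$ with $w(x)<\gamma/m$, possible as $\Gamma\neq0$. If $E_{12}(x)$ were in $S$, its constant would be $c=0$, since it fixes $e_1$. But $E_{12}(x)e_2=e_2+xe_1$, and $N(e_2+xe_1)=w(x)+\gamma/m<2\gamma/m=N(e_2)$. So $E_{12}(x)\notin S$.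

**(v) There is $h\in G$ with $\langle S,h\rangle=G$.** Choose $t\in K^*$ with $\tau:=w(t)>0$ and put $h=\mathrm{diag}(t,t^2,\dots,t^m)$. For every integer $r$,
$$h^rE_{ij}(x)h^{-r}=E_{ij}(t^{r(i-j)}x).\tag{4}$$
Let $i\ne j$ and $y\in K$. Take $r$ of sign opposite to $i-j$, with $|r|$ so large that $x:=t^{-r(i-j)}y$ has $w(x)=w(y)+|r||i-j|\tau\ge\gamma$; this is possible because $\mathbb Q$ is archimedean. By (ii), $E_{ij}(x)\in S$, and by (4), $E_{ij}(y)=h^rE_{ij}(x)h^{-r}\in\langle S,h\rangle$. So $\langle S,h\rangle$ contains all elementary matrices, hence $SL_m(K)$, and by (iii) it is $G$.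

**(vi) The maximal subgroup.** By (iv) and (v), $h\notin S$. Lemma 4 gives a maximal subgroup $M\supset S$ of $G$. It is open and contains $K^*$, because $S$ is open and contains $K^*$. It does not contain $SL_m(K)$, by (iii), because $M\neq G$.

*Example.* Let $m=2$, $K=\mathbb Q_p$, $\gamma=1$, $\pi=p$. Then $N(x)=\min(v_p(x_1)+\frac12,\,v_p(x_2)+1)$. A matrix $g=\begin{pmatrix}a&b\\c&d\end{pmatrix}$ in $S$ with constant $0$ has $N(ge_1)=\frac12$ and $N(ge_2)=1$, which gives $a,c,d\in\mathbb Z_p$ and $b\in p\mathbb Z_p$. The same holds for $g^{-1}$, so $\det g$ is a unit. Conversely, if $g$ has such entries and unit determinant, then $N(gx)\ge\min_jN(x_jge_j)\ge N(x)$, and $g^{-1}$ has the same shape, so $N(gx)=N(x)$. The constants of elements of $S$ lie in $\frac12\mathbb Z$, and $\rho=\begin{pmatrix}0&p\\1&0\end{pmatrix}$ has constant $\frac12$. So $S$ is generated by $\rho$ and the matrices in $GL_2(\mathbb Z_p)$ with upper right entry divisible by $p$.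

**Step 5: back to $D^*$.** By Step 3, $D^*$ is dense in $G$; by Step 4, $M$ is an open maximal subgroup of $G$. By Lemma 3, $M_0:=M\cap D^*$ is a maximal subgroup of $D^*$. This proves Theorem 1. $\blacksquare$

## The core of $M_0$ is $F^*$

**Proof of Theorem 2(1).** We show that the subgroup $M_0$ of Step 5 has all the stated properties. The tool is a textbook theorem (E. Artin, *Geometric Algebra*, Ch. IV, Theorem 4.9): for $m\ge2$ and $K$ infinite, a normal subgroup of $GL_m(K)$ that does not contain $SL_m(K)$ is central.

*The core.* Since $M\supset K^*$, we have $M_0\supset F^*$, and as $F^*$ is central, the core of $M_0$ contains $F^*$. Conversely let $x$ be in the core, so $x\in yMy^{-1}$ for all $y\in D^*$. By the last statement of Lemma 3, $x\in gMg^{-1}$ for all $g\in G$. So $x$ lies in $C=\bigcap_{g\in G}gMg^{-1}$, a normal subgroup of $GL_m(K)$ that does not contain $SL_m(K)$. Hence $C$ is central, and $x$ is a scalar matrix. It commutes with $D\subset M_m(K)$, so $x$ lies in the center of $D$: $x\in F^*$.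

*Not normal.* If $M_0$ were normal, it would equal its core $F^*$, and by maximality $D^*/F^*$ would have no proper nontrivial subgroup. So it would be cyclic, and $D^*$ would be generated by the central subgroup $F^*$ and one element, making $D$ commutative. A subgroup containing $D'$ is normal; hence $D'\not\subset M_0$.

*Infinite index.* If $M_0$ had finite index, so would its core $F^*$, and $D$ would be a finite union of one-dimensional $F$-subspaces $yF$. But $F$ is infinite, because finite division rings are commutative, and $\dim_FD>1$; a vector space over an infinite field is not a finite union of proper subspaces.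

*The action.* $D^*$ acts on $D^*/M_0$ primitively since $M_0$ is maximal, with kernel the core $F^*$, and the set is infinite. $\blacksquare$

## Different maximal ideals give non-conjugate subgroups

**Proof of Theorem 2(2).** The subgroup $M_0$ depended on the choice of $\mathfrak m$ in Step 1. First we show that there are infinitely many choices, then that they give non-conjugate subgroups.

*$R$ has infinitely many maximal ideals.* A finitely generated ring is a Jacobson ring: every prime ideal is an intersection of maximal ideals. As $R$ is a domain, the intersection of all its maximal ideals is $0$. If there were only finitely many, their product, which lies in the intersection, would be $0$, so one of them would be $0$, and $R$ would be a field. Step 1 excludes this.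

*Inequivalent valuations.* Each $\mathfrak m$ yields a valuation $w$ on $F$ with $\mathfrak p\cap R=\mathfrak m$. Equivalent valuations have the same maximal ideal in $F$, so different $\mathfrak m$ give inequivalent rank-one valuations.

*Non-conjugacy.* Let $w_1,w_2$ come from different maximal ideals, with completions $K_1,K_2$, groups $G_i=(D\otimes_FK_i)^*$, and open maximal subgroups $M_i\subset G_i$ from Step 4. Suppose $y(M_1\cap D^*)y^{-1}=M_2\cap D^*$ with $y\in D^*$. The group $yM_1y^{-1}$ is again an open maximal subgroup of $G_1$, and it meets $D^*$ in $y(M_1\cap D^*)y^{-1}$. Replacing $M_1$ by it, we may assume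
$$M_1\cap D^*=M_2\cap D^*.\tag{5}$$
By weak approximation (Artin–Whaples), $F$ is dense in $K_1\times K_2$. Using the basis $b_1,\dots,b_n$, $D$ is dense in $D_{K_1}\times D_{K_2}$. The sets $M_1\subset D_{K_1}$ and $G_2\setminus M_2\subset D_{K_2}$ are nonempty and open, the second because $M_2$ is closed in $G_2$ and $G_2$ is open in $D_{K_2}$. So some $x\in D$ lies in both. Then $x\ne0$, so $x\in D^*$, with $x\in M_1$ and $x\notin M_2$. This contradicts (5).

Choosing one subgroup for each $\mathfrak m$ gives infinitely many pairwise non-conjugate maximal subgroups as in (1). $\blacksquare$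

*Example.* For the rational quaternions this gives one class, at least, for each odd prime $p$.

## The intersection of all maximal subgroups

**Proof of Theorem 2(3).** All conjugates of $M_0$ are maximal, so $\Phi(D^*)$ lies in the core of $M_0$:
$$\Phi(D^*)\subset F^*.\tag{6}$$
The remaining task is to see how much of $F^*$ survives. For this we sort maximal subgroups by whether they contain $F^*$.

*Those that do not contain $F^*$.* Let $M$ be such a maximal subgroup. Then $MF^*$ is a subgroup properly containing $M$, so $MF^*=D^*$. Both $M$ and $F^*$ normalize $M$, so $M$ is normal. The group $D^*/M$ is nontrivial without proper nontrivial subgroups, hence cyclic of prime order $p$. So $M$ has index $p$ and contains $D'(D^*)^p$.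

*The family $\mathcal A$.* Let $\mathcal A$ be the set of all subgroups that have index $p$ and contain $D'(D^*)^p$, for some prime $p$. Each is maximal, since its index is prime. For fixed $p$ they correspond to the hyperplanes of the $\mathbb F_p$-vector space $D^*/D'(D^*)^p$. The intersection of the hyperplanes of a vector space is $0$ (if the space is $0$, there are none, and the empty intersection is the whole group). So for fixed $p$ the intersection is $D'(D^*)^p$. Hence the intersection of the members of $\mathcal A$, again with $D^*$ for the empty intersection, is $\bigcap_pD'(D^*)^p$.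

*Conclusion.* Since the members of $\mathcal A$ are maximal, $\Phi(D^*)\subset\bigcap_pD'(D^*)^p$; together with (6), $\Phi(D^*)\subset F^*\cap\bigcap_pD'(D^*)^p$. Conversely, every maximal subgroup either contains $F^*$ or belongs to $\mathcal A$. In both cases it contains $F^*\cap\bigcap_pD'(D^*)^p$. So
$$\Phi(D^*)=F^*\cap\bigcap_{p\ \mathrm{prime}}D'(D^*)^p ,$$
and it is central. $\blacksquare$

*Example.* For $\mathbb H$ we found that $D'$ is the group of unit quaternions, and every positive real is a $p$-th power, so $D'(D^*)^p=\mathbb H^*$ for all $p$, and $\Phi(\mathbb H^*)=\mathbb R^*$. In particular every maximal subgroup of $\mathbb H^*$ contains $\mathbb R^*$.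

Part (4) of Theorem 2 was derived from part (1) in the section on line stabilizers, so Theorem 2 is proved in full.
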